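# Smooth reduced preimages under finite maps of power series rings: the Baouendi–Rothschild conjecture

All rings are commutative with identity. A Noetherian local ring is **regular** if the minimal number of generators of its maximal ideal equals its Krull dimension.

## 1. The cusp under $(u,v)\mapsto(u^2,v)$

Let $S=\mathbb C[[u,v]]$, put $F_1=u^2$, $F_2=v$, and let $R=\mathbb C[[F_1,F_2]]\subset S$. Geometrically the inclusion is the map $(u,v)\mapsto(u^2,v)$, a double cover branched along $u=0$. As an $R$-module, $S$ is free with basis $1,u$.

Take the cusp downstairs: $\mathfrak p=(F_2^2-F_1^3)$, so that $R/\mathfrak p\cong\mathbb C[[\theta^2,\theta^3]]$ is not regular. Upstairs,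
$$F_2^2-F_1^3=v^2-u^6=(v-u^3)(v+u^3).$$
The preimage is two smooth curves through the origin. Its coordinate ring is not a domain, so it is not regular.

Over a field of characteristic $2$ the same formulas give $v^2-u^6=(v-u^3)^2$. The preimage is then one smooth curve counted twice: forgetting the multiplicity, the preimage of a cusp is smooth.

Can the second phenomenon occur over $\mathbb C$? For this particular map we can decide by hand. Let $\mathfrak p\subset R$ be a prime such that $S/\sqrt{\mathfrak pS}$ is regular. If $\mathfrak p=0$ or $\mathfrak p$ is maximal, then $R/\mathfrak p$ is $R$ or $\mathbb C$, which is regular. Otherwise $\mathfrak p=(f)$, because $R$ is a two-dimensional factorial ring. A regular local ring is a domain, so $\sqrt{fS}$ is a prime of height one, say $(g)$, and $g\notin(u,v)^2$ because $S/(g)$ is regular of dimension $1$. The automorphism $u\mapsto-u$ of $S$ fixes $f$, hence maps the ideal $(g)$ to itself. Also $(g)\cap R=\mathfrak p$, because $S$ is integral over $R$ and so some prime of $S$ lies over $\mathfrak p$ and contains $\sqrt{\mathfrak pS}$.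

* If $g$ has a nonzero linear term in $v$, then $(g)=(v-h(u))$ for some $h$ with $h(0)=0$. Invariance says $v-h(-u)\in(v-h(u))$; substituting $v=h(u)$ gives $h(u)=h(-u)$, so $h(u)=h_1(u^2)$. Hence $F_2-h_1(F_1)\in(g)\cap R=\mathfrak p$. Since $R/(F_2-h_1(F_1))\cong\mathbb C[[F_1]]$ is a one-dimensional domain and $\dim R/\mathfrak p=1$, we get $R/\mathfrak p\cong\mathbb C[[F_1]]$.
* If not, $(g)=(u-h(v))$ with $h(0)=0$. Invariance says $-u-h(v)\in(u-h(v))$; substituting $u=h(v)$ gives $-2h=0$, so $h=0$ and $(g)=(u)$. Then $F_1=u^2\in\mathfrak p$, and $R/\mathfrak p\cong\mathbb C[[F_2]]$.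

So for this map a regular reduced preimage forces a regular image. The argument used the symmetry $u\mapsto-u$ and the invertibility of $2$. A general finite map of power series rings has no such symmetry group, so we need something that survives without it. We will see that the invertibility of the degree is what survives.

## 2. The general statement and the facts behind it

Let $S=\mathbb C[[x_1,\dots,x_d]]$ with maximal ideal $\mathfrak n=(x_1,\dots,x_d)$. Let $F_1,\dots,F_d$ be a **system of parameters** in $S$: elements of $\mathfrak n$ such that $(F_1,\dots,F_d)S$ is $\mathfrak n$-primary. Let $R=\mathbb C[[F_1,\dots,F_d]]$ be the subring of $S$ of all power series in $F_1,\dots,F_d$ with complex coefficients. The Baouendi–Rothschild conjecture says: for a prime $\mathfrak p$ of $R$, if $S/\sqrt{\mathfrak pS}$ is regular, then $R/\mathfrak p$ is regular. The question is taken from the notes "Commutative Algebra II". The conjecture is true, and we shall prove the following.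

**Theorem 2.** Let $S,F_1,\dots,F_d,R$ be as above and let $I\subsetneq R$ be an ideal. If $S/\sqrt{IS}$ is regular, then $R/\sqrt I$ is regular. In particular (case $I=\mathfrak p$ prime), the Baouendi–Rothschild conjecture is true.

It will follow from a Theorem 1, stated in Section 3. First, the textbook facts.

For a Noetherian local ring $(A,\mathfrak m)$ of dimension $\delta$, a system of parameters is a sequence of $\delta$ elements of $\mathfrak m$ generating an $\mathfrak m$-primary ideal. If $t_1,\dots,t_\delta$ is one, so is $t_1^q,\dots,t_\delta^q$. The **depth** of a finite module $M\ne0$ is the maximal length of an $M$-regular sequence in $\mathfrak m$, and $A$ is **Cohen–Macaulay** if $\operatorname{depth}A=\dim A$.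

**Fact 1.** A regular local ring is a domain and is Cohen–Macaulay. In a Cohen–Macaulay local ring every system of parameters is a regular sequence.

**Fact 2 (Auslander–Buchsbaum).** Over a regular local ring $B$ every finite module $M\neq0$ has finite projective dimension, and $\operatorname{pd}M+\operatorname{depth}M=\dim B$. So if $\mathfrak m_B$ contains an $M$-regular sequence of length $\dim B$, then $M$ is free.

**Fact 3.** Let $D$ be a complete Noetherian local algebra over a field $\kappa$ with residue field $\kappa$, and let $t_1,\dots,t_\delta$ be a system of parameters, $\delta=\dim D$. Then $P=\kappa[[y_1,\dots,y_\delta]]\to D$, $y_i\mapsto t_i$, is injective and $D$ is a finite $P$-module. Indeed $P$ is $(y)$-adically complete, $D$ is $(y)$-adically separated, and $D/(t)D$ is finite-dimensional over $\kappa$; so $D$ is finite over $P$ by Matsumura, *Commutative Ring Theory*, Thm 8.4. If the kernel were nonzero, $D$ would be finite over a ring of dimension $<\delta$, contradicting $\dim D=\delta$. We write $\kappa[[t_1,\dots,t_\delta]]\subset D$ for the image.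

**Fact 4.** If $A\to B$ is a flat local homomorphism of Noetherian local rings and $B$ is regular, then $A$ is regular (Matsumura, Thm 23.7).

Fact 4 already suggests a first approach. Fact 3 makes $S$ finite over $R$, and $S$ will turn out to be free over $R$. So $S/\mathfrak pS$ is free over $R/\mathfrak p$, and if $\mathfrak pS$ happens to be a radical ideal we are done by Fact 4. The whole difficulty is in the nilpotents of $S/\mathfrak pS$. When they are present, $S/\sqrt{\mathfrak pS}$ is a quotient of a free module, with no evident reason to be flat.

## 3. Trace-zero nilpotent ideals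

If a ring $C$ is an $A$-algebra, free of finite rank $n$ as an $A$-module, let $\operatorname{tr}=\operatorname{tr}_{C/A}:C\to A$ send $c$ to the trace of multiplication by $c$. It is $A$-linear and $\operatorname{tr}(1)=n$. For example, if $C=A[z]/(z^2-a)$ with basis $1,z$, then $\operatorname{tr}(1)=2$ and $\operatorname{tr}(z)=0$.

**Theorem 1.** Let $k$ be an algebraically closed field of characteristic $0$ and $A$ a complete Noetherian local $k$-algebra with residue field $k$. Let $C$ be a commutative $A$-algebra, free of finite rank $n\ge1$ as an $A$-module. Let $N\subset C$ be a nilpotent ideal with $\operatorname{tr}_{C/A}(N)=0$ such that $B:=C/N$ is a regular local ring. Then $A$ is regular.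

The hypothesis $\operatorname{tr}(N)=0$ cannot be dropped: take $A=C=k[e]/(e^2)$ and $N=(e)$. Then $B=k$ is regular, $A$ is not, and indeed $\operatorname{tr}(e)=e\ne0$.

**Theorem 1 (with $k=\mathbb C$) implies Theorem 2.** The purpose is to produce $(A,C,N,B)$ from $(R,S,I)$.

By Fact 3 with $D=S$, the map $\mathbb C[[y_1,\dots,y_d]]\to S$, $y_i\mapsto F_i$, is injective with image $R$, and $S$ is a finite $R$-module. So $R$ is regular of dimension $d$. The system of parameters $F_1,\dots,F_d$ is a regular sequence on the regular ring $S$ by Fact 1. By Fact 2 over $R$, $S$ is free over $R$ of some rank $n\ge1$.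

Put $A=R/\sqrt I$ and $C=S/\sqrt I\,S=S\otimes_RA$, which is free of rank $n$ over $A$. Let $N$ be the nilradical of $C$; it is nilpotent because $C$ is Noetherian. Since some power of $\sqrt I$ lies in $I$, we have $\sqrt{\sqrt I\,S}=\sqrt{IS}$, so $C/N=S/\sqrt{IS}$, which is regular local by assumption. The ring $A$ is a complete Noetherian local $\mathbb C$-algebra with residue field $\mathbb C$.

It remains to see $\operatorname{tr}(N)=0$. If $\nu\in N$, multiplication by $\nu$ is given by a nilpotent matrix over $A$. Modulo any prime of $A$ this is a nilpotent matrix over a domain, whose trace is $0$. So $\operatorname{tr}(\nu)$ lies in every prime of $A$, and $A$ is reduced; hence $\operatorname{tr}(\nu)=0$. Theorem 1 shows that $A=R/\sqrt I$ is regular. $\square$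

Theorem 1 does not mention that $A$ is reduced. This is deliberate. We shall later reduce modulo a prime, and reducedness may be lost: $\mathbb Z[x]/(x^2-2)$ is reduced, but modulo $2$ it becomes $\mathbb F_2[x]/(x^2)$. The conditions "$\operatorname{tr}(N)=0$" and "$N^s=0$" are equations, and equations survive.

## 4. Dividing the trace by $n$

**Lemma 3.** Let $(A,\mathfrak m)$ be a Noetherian local ring, $C$ an $A$-algebra free of rank $n\ge1$ with $n$ invertible in $A$, and $N\subset C$ an ideal such that $\operatorname{tr}(N)=0$ and $B=C/N$ is regular local. Then $\iota:A\to B$ is injective, $A$ is a direct summand of $B$ as an $A$-module, and $A$ is a Cohen–Macaulay domain with $\dim A=\dim B$. Moreover $\iota$ maps every system of parameters of $A$ to a system of parameters of $B$.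

*Proof.* **Step 1: a retraction.** Since $\operatorname{tr}(N)=0$, the trace induces an $A$-linear map $\tau:B\to A$ with $\tau(\iota(a))=\operatorname{tr}(a\cdot1_C)=na$. So $\rho=\frac1n\tau$ satisfies $\rho\iota=\mathrm{id}_A$. Hence $\iota$ is injective and $B=\iota(A)\oplus\ker\rho$. As $B$ is a domain, so is $A$.

**Step 2: parameters.** This step compares parameters of $A$ and $B$. Since $B$ is finite over $A\subset B$, we have $\dim A=\dim B=:\delta$, and the maximal ideal of $B$ lies over $\mathfrak m$. The ring $B/\mathfrak mB$ is finite-dimensional over $A/\mathfrak m$, so it is Artinian local and $\mathfrak mB$ is $\mathfrak m_B$-primary. If $t_1,\dots,t_\delta$ is a system of parameters of $A$, then $(t)A$ contains a power of $\mathfrak m$, so $(t)B$ is $\mathfrak m_B$-primary. Thus the $t_i$ form a system of parameters of $B$, and by Fact 1 a regular sequence on $B$.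

**Step 3: Cohen–Macaulayness.** We show that $t_1,\dots,t_\delta$ is a regular sequence on $A$. Suppose $t_{i+1}a\in(t_1,\dots,t_i)A$. Since the $t_j$ are a regular sequence on $B$, $a=\sum_{j\le i}t_jb_j$ with $b_j\in B$. Apply $\rho$, which is $A$-linear: $a=\sum_{j\le i}t_j\rho(b_j)\in(t_1,\dots,t_i)A$. $\square$

**Curves come for free.** In Lemma 3 the ring $A$ is also normal. Let $x\in\operatorname{Frac}A$ be integral over $A$. Then $x$ lies in $\operatorname{Frac}B$ and is integral over the regular, hence normal, ring $B$; so $x\in B$. Write $bx=a$ with $a,b\in A$, $b\neq0$. Applying $\rho$ gives $b\rho(x)=a$, so $x=\rho(x)\in A$. If $\delta=1$, then $A$ is a normal Noetherian local domain of dimension one, i.e. a discrete valuation ring, and is regular. If $\delta=0$, then $A$ is an Artinian domain, i.e. a field. So Theorem 1 holds for $\delta\le1$. In particular the cusp can never occur as $R/\mathfrak p$.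

**Surfaces stop us.** Let $k$ be a field of characteristic $\ne2$, $B=k[[x,y]]$, and let $A=k[[x^2,xy,y^2]]$ be the subring of power series with only terms of even degree. Taking the even part is an $A$-linear retraction $B\to A$, so everything in the conclusion of Lemma 3 holds: Steps 2 and 3 used only the retraction and the finiteness of $B$ over $A$. But $\mathfrak m_A^2$ consists of the even series of order $\ge4$, so $\mathfrak m_A/\mathfrak m_A^2$ has basis $x^2,xy,y^2$, while $\dim A=2$. So $A$ is not regular.

Being a direct summand of a regular ring is therefore not enough. What we have not used is that $B$ is a quotient of a free $A$-algebra $C$ by a *nilpotent* ideal. For the cone, $C=B$ is impossible: $B/\mathfrak m_AB=k[x,y]/(x^2,xy,y^2)$ has dimension $3$, while $B$ has rank $2$ over $A$ (since $y=(xy/x^2)\,x$), so $B$ is not free. What must be excluded is a larger $C$ with nilpotents.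

## 5. Ring maps from $B$ back to $C$

We know that $C$ is free over $A$, and we want information about $B$ over $A$. If $C$ were a module over $B$, compatibly with the $A$-structure, we could apply Fact 2 over the regular ring $B$. So one tries to split $C\to B$ by a ring homomorphism that is $A$-linear. This fails, even in a very tame case.

**Example.** Let $k$ have characteristic $0$, $S=k[[a,z]]$, $F_1=a$, $F_2=(z^2-a)^2$, $I=(F_2)$. Then $A=k[[a]]$ and, with $\omega=z^2-a$, $C=S/(\omega^2)=A[z]/(\omega^2)$ is free over $A$ with basis $1,z,z^2,z^3$ by Weierstrass division. Here $N=(\omega)$ and $B=A[z]/(z^2-a)=k[[z]]$ with $\iota(a)=z^2$. An $A$-linear ring section $\lambda:B\to C$ would satisfy $\lambda(z)=z+\omega h$ for some $h\in C$, and $\lambda(z)^2=a\cdot1_C$. But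
$$(z+\omega h)^2-a=\omega+2z\omega h=\omega(1+2zh),$$
and $1+2zh$ is a unit of the local ring $C$, while $\omega\ne0$. So there is no such section. Ring sections that are not $A$-linear exist (for instance $z\mapsto z$), but they send $\iota(a)$ to $z^2=a+\omega$ and not to $a$. The obstruction is a nilpotent error.

In characteristic $p$, a nilpotent error disappears on taking $q$-th powers for a large power $q$ of $p$, and taking $q$-th powers is additive. In the example read in characteristic $p$, the element $z^q$ satisfies $(z^q)^2-a^q=\omega^q=0$ as soon as $q\ge2$. So $z\mapsto z^q$ does define a ring map $B\to C$, compatible with $a\mapsto a^q$ on $A$.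

**The plan.** First prove the theorem in characteristic $p$ with $p\nmid n$, using this $q$-th power map. Then deduce characteristic $0$ by reducing modulo a suitable $p$.

## 6. Counting free summands

For a ring $A$ of characteristic $p$ and $q=p^e$, write $F^e_*A$ for the abelian group $A$ with $A$-module structure $a\cdot x=a^qx$. For example, if $\kappa$ is perfect, $F^e_*\kappa[[t]]$ is free over $\kappa[[t]]$ with basis $1,t,\dots,t^{q-1}$, because each series is uniquely $\sum_{i<q}t^ig_i(t)^q$.

**Definition (free rank).** For a finite module $M$ over a Noetherian local ring $(A,\mathfrak m)$ put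
$$M'=\{x\in M:\varphi(x)\in\mathfrak m\ \ \forall\varphi\in\operatorname{Hom}_A(M,A)\}\supseteq\mathfrak mM,\qquad \operatorname{frk}M=\dim_{A/\mathfrak m}M/M'.$$

**Lemma 4.** The number $\operatorname{frk}$ is additive on finite direct sums. If $M=A^b\oplus M_0$ and $M_0$ has no direct summand isomorphic to $A$, then $\operatorname{frk}M=b$. In particular there is always a surjection $M\to A^{\operatorname{frk}M}$, and $\operatorname{frk}M\ge1$ if $A$ is a direct summand of $M$.

*Proof.* A homomorphism $M_1\oplus M_2\to A$ is a pair of homomorphisms, so $(M_1\oplus M_2)'=M_1'\oplus M_2'$, which gives additivity. Next, $A'=\mathfrak m$ (use $\varphi=\mathrm{id}$), so $\operatorname{frk}A=1$. If some $\varphi:M_0\to A$ had image not contained in $\mathfrak m$, it would be surjective and would split, giving a summand $A$ of $M_0$. So $M_0'=M_0$ and $\operatorname{frk}M_0=0$. Finally, every finite $M$ has such a decomposition: split off copies of $A$ as long as possible; the process stops because each copy lowers the minimal number of generators by one. If $A$ is a summand, additivity gives $\operatorname{frk}M\ge1$. $\square$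

**Excluding the cone by counting.** Let $\kappa$ be perfect of characteristic $p\ne2$, $B=\kappa[[x,y]]$, $A=\kappa[[x^2,xy,y^2]]$, and let $M\subset B$ be the $A$-module of odd series, so $B=A\oplus M$. The module $M$ has rank $1$, and $M/\mathfrak m_AM$ has basis $x,y$. If $A$ were a summand of $M$, the complement would be torsion-free of rank $0$, hence zero, and $M\cong A$ would need only one generator. So $\operatorname{frk}M=0$ and $\operatorname{frk}B=1$.

Each element of $B$ is uniquely $\sum_{0\le i,j<q}x^iy^jg_{ij}^q$ with $g_{ij}\in B$. Since $q$ is odd, it is even if and only if $g_{ij}\in A$ for $i+j$ even and $g_{ij}\in M$ for $i+j$ odd. Therefore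
$$F^e_*A\cong A^{(q^2+1)/2}\oplus M^{(q^2-1)/2},\qquad \operatorname{frk}F^e_*A=\tfrac{q^2+1}2 .$$
Suppose we knew that $B^m\cong(F^e_*A)^n$ for some $m,n\ge1$. Comparing ranks gives $2m=nq^2$; comparing free ranks gives $m=n(q^2+1)/2$. These contradict each other. So a relation of this shape excludes the cone. The next section derives such a relation from the $q$-th power map and runs the two counts in general.

## 7. The theorem in characteristic $p$

**Proposition 5.** Let $\kappa$ be a perfect field of characteristic $p>0$ and $A$ a complete Noetherian local $\kappa$-algebra with residue field $\kappa$. Let $C$ be an $A$-algebra free of rank $n\ge1$ with $p\nmid n$, and $N\subset C$ a nilpotent ideal with $\operatorname{tr}(N)=0$ and $B=C/N$ regular local. Then $B$ is free over $A$, and $A$ is regular.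

*Proof.* Since $p\nmid n$, Lemma 3 applies. Let $\delta=\dim A=\dim B$ and $K=\operatorname{Frac}A$. Let $N^s=0$ and fix a power $q=p^e\ge s$. Choose a system of parameters $t_1,\dots,t_\delta$ of $A$ and put $T=\kappa[[t_1,\dots,t_\delta]]\subset A$, over which $A$ is finite (Fact 3).

**Step 1: a ring map $\psi:B\to C$.** This step makes $C$ a $B$-module. For $c\in C$ and $\nu\in N$ we have $(c+\nu)^q=c^q+\nu^q=c^q$, because $\nu^q\in N^s=0$. So $\psi(c+N)=c^q$ is well defined. It is a ring homomorphism because $c\mapsto c^q$ is one, and
$$\psi(\iota(a))=a^q\cdot1_C\qquad(a\in A).\tag{1}$$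
Let $\psi_*C$ be $C$ viewed as a $B$-module via $\psi$.

**Step 2: $\psi_*C$ is a free $B$-module of finite rank $m\ge1$.** This is where the regularity of $B$ enters. For finiteness, note first that $\bigl(\sum c_It^I\bigr)^q=\sum c_I^qt^{qI}$. As $\kappa$ is perfect, $T^q:=\{x^q:x\in T\}=\kappa[[t_1^q,\dots,t_\delta^q]]$, and $T$ is free over $T^q$ with basis the $q^\delta$ monomials $t^I$, $0\le I_j<q$. So $A$ is finite over $T$, hence over $T^q\subset A^q$. Consequently $C\cong A^n$ is a finite $A$-module when $a$ acts as $a^q$. By (1) this action is the action of $\iota(a)\in B$ on $\psi_*C$. A fortiori $\psi_*C$ is finite over $B$.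

For freeness, the elements $\iota(t_i)\in\mathfrak m_B$ act on $\psi_*C$ as $t_i^q$. The $t_i^q$ are a system of parameters of the Cohen–Macaulay ring $A$, so they form a regular sequence on $A$ and on $C\cong A^n$. Thus $\mathfrak m_B$ contains a $\psi_*C$-regular sequence of length $\delta=\dim B$, and Fact 2 shows that $\psi_*C$ is free. Its rank $m$ is positive since $C\ne0$.

**Step 3: comparison.** We read off what Step 2 says over $A$. Restrict scalars along $\iota$. On one hand $\psi_*C\cong B^m$. On the other hand, by (1), it is $C\cong A^n$ with $a$ acting as $a^q$. So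
$$B^m\cong(F^e_*A)^n\quad\text{as }A\text{-modules.}\tag{2}$$

**Step 4: ranks.** We compute the ranks of both sides and show that $r=\operatorname{rank}_AB$ is prime to $p$. Let $Q=\operatorname{Frac}T$; the extension $K/Q$ is finite. Inverting the nonzero elements of $A$ acting on $F^e_*A$ means inverting $q$-th powers, which gives $K$ with $K$ acting through $q$-th powers. So $\operatorname{rank}_AF^e_*A=[K:K^q]$. Now
$$[K:K^q]\,[K^q:Q^q]=[K:Q]\,[Q:Q^q],\qquad[K^q:Q^q]=[K:Q],$$
the second equality because $x\mapsto x^q$ is an isomorphism from $K/Q$ to $K^q/Q^q$. Hence $[K:K^q]=[Q:Q^q]=q^\delta$, the rank of $T$ over $T^q$. Taking ranks in (2) gives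
$$mr=nq^\delta.\tag{3}$$
Next, $L=B\otimes_AK$ is a localization of the domain $B$ and is finite over $K$. So it is a field, of degree $r$ over $K$. Put $C_K=C\otimes_AK$, of dimension $n$ over $K$, and $N_K=N\otimes_AK\subset C_K$. Filter $C_K$ by the powers of $N_K$, ending with $N_K^s=0$. The quotients $N_K^i/N_K^{i+1}$ are vector spaces over $C_K/N_K=L$, so their $K$-dimensions are multiples of $r$. Adding up, $r\mid n$. Since $p\nmid n$, also $p\nmid r$.

**Step 5: free ranks.** We show that $B$ has as many free summands as its rank allows. Let $a=\operatorname{frk}F^e_*A$ and $b=\operatorname{frk}B$. By (2) and Lemma 4, $na=mb$. Multiply by $r$ and use (3): $nar=mrb=nq^\delta b$, that is,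
$$ar=q^\delta b.\tag{4}$$
As $\gcd(r,q)=1$, $r$ divides $b$. By Lemma 3, $A$ is a direct summand of $B$, so $b\ge1$. The surjection $B\to A^b$ from Lemma 4 gives $b\le r$. Therefore $b=r$, and we have a surjection $B\to A^r$. Its kernel has rank $0$, and it is torsion-free over $A$ because it lies in the domain $B\supset A$. So the kernel is zero and $B\cong A^r$.

**Step 6: descent.** Now $A\to B$ is a flat local homomorphism with $B$ regular, so $A$ is regular by Fact 4. $\square$

**The hypothesis $p\nmid n$ is needed.** Let $k$ be any field of characteristic $p>0$, $S=k[[u,v]]$, $F_1=u^p$, $F_2=v$, so $n=p$. Let $\mathfrak p$ be the kernel of $R=k[[F_1,F_2]]\to k[[\theta]]$, $F_1\mapsto\theta^p$, $F_2\mapsto\theta^{p+1}$. Then $F_2^p-F_1^{p+1}\in\mathfrak p$. Modulo this element, Weierstrass division writes every element of $R$ as $\sum_{i<p}c_i(F_1)F_2^i$, with image $\sum_{i<p}c_i(\theta^p)\theta^{i(p+1)}$. The exponents in the $i$-th summand are congruent to $i$ modulo $p$, so the image vanishes only if all $c_i=0$. Thus $\mathfrak p=(F_2^p-F_1^{p+1})$, and $R/\mathfrak p\cong k[[\theta^p,\theta^{p+1}]]$ is not regular. But $\mathfrak pS=\bigl((v-u^{p+1})^p\bigr)$,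 so $S/\sqrt{\mathfrak pS}=S/(v-u^{p+1})\cong k[[u]]$ is regular. For $p=2$ this is the example of Section 1. Here $\operatorname{tr}(1)=p=0$, so the trace can no longer be divided by $n$.

## 8. Theorem 1 as a system of integer polynomial equations

Let $k,A,C,N,B$ be as in Theorem 1, and **suppose that $A$ is not regular**. We aim to produce a counterexample to Proposition 5. This section encodes the data in finitely many power series satisfying finitely many equations over $\mathbb Z$.

**Step 1: a common base $T$.** By Lemma 3, $A$ is a Cohen–Macaulay domain. Let $\delta=\dim A=\dim B$; then $\delta\ge1$, since an Artinian domain is a field. Let $E>\delta$ be the embedding dimension of $A$. Choose a system of parameters $t=(t_1,\dots,t_\delta)$ of $A$ and put $T=k[[t_1,\dots,t_\delta]]\subset A$. By Fact 3, $A$ is finite over $T$, hence so are $C\cong A^n$ and $B$. The sequence $t$ is regular on $A$ (Cohen–Macaulay), on $C\cong A^n$, and on $B$ (Lemma 3 and Fact 1). By Fact 2 over $T$, all three are free $T$-modules. The residue field of $B$ is finite over $k$, and $k$ is algebraically closed, so it is $k$.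

**Step 2: bases.** Choose a $T$-basis $a_1=1,a_2,\dots$ of $A$, an $A$-basis $c_1=1,c_2,\dots,c_n$ of $C$, and a $T$-basis $b_1=1,b_2,\dots$ of $B$. This is possible by Nakayama because $1\notin(t)A$, $1\notin\mathfrak m_AC$ and $1\notin(t)B$. Then $(a_hc_w)$ is a $T$-basis of $C$. Let $\pi:C\to B$ be the projection. As $B$ is $T$-free, there is a $T$-linear $\sigma:B\to C$ with $\pi\sigma=\mathrm{id}$. Then
$$N=\ker\pi=\operatorname{im}(1-\sigma\pi),\tag{5}$$
since $\pi(1-\sigma\pi)=0$, and $x=(1-\sigma\pi)x$ if $\pi x=0$. This turns the ideal $N$ into something given by matrices. Let $N^s=0$.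

**Step 3: the vector $y$.** Let $y$ be the finite vector with entries in $T$ consisting of:

* the structure constants of $A$ with respect to $(a_h)$, those of $C$ (the $T$-coefficients of $c_uc_v$ with respect to $(a_hc_w)$), and those of $B$ with respect to $(b_l)$;
* the matrix entries of $\pi$ and $\sigma$ with respect to the $T$-bases $(a_hc_w)$ and $(b_l)$.

**Step 4: the equations.** The following conditions form a finite system $\Phi(y)=0$ of polynomial equations with integer coefficients:

* $A$ is a commutative associative algebra with unit $a_1$, $C$ is a commutative associative $A$-algebra with unit $c_1$, and $B$ is a commutative associative algebra with unit $b_1$ (conditions on products of basis elements);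
* $\pi$ is a unital ring homomorphism and $\pi\sigma=1$;
* $\operatorname{tr}_{C/A}(x)=0$ for each $x=(1-\sigma\pi)(a_hc_w)$; if $x=\sum_ux_uc_u$ and $c_uc_v=\sum_w\gamma_{uv}^wc_w$ with $x_u,\gamma_{uv}^w\in A$, this trace is $\sum_{u,v}x_u\gamma_{uv}^v$;
* all products of $s$ elements of the form $(1-\sigma\pi)(a_hc_w)$ vanish.

**Step 5: solutions give algebras.** We check that the equations remember enough. Let $T'$ be a commutative ring and $y'$ a solution of $\Phi=0$ in $T'$. Then $y'$ defines $T'$-algebras $A',B',C'$, finite free over $T'$ of the same ranks as before, with $C'$ free of rank $n$ over $A'$, and a ring homomorphism $\pi':C'\to B'$, surjective because $\pi'\sigma'=1$. By the argument for (5), its kernel $N'=\operatorname{im}(1-\sigma'\pi')$ is spanned over $T'$ by the elements $(1-\sigma'\pi')(a_hc_w)$. Hence $N'^s=0$ and, the trace being linear, $\operatorname{tr}_{C'/A'}(N')=0$. The construction is compatible with base change $T'\to T''$.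

What the equations do *not* say is that $B'$ is regular and $A'$ is not. This is handled in Section 10.

## 9. Algebraic solutions have coefficients in a finitely generated ring

One would like to reduce the power series in $y$ modulo $p$. This fails as it stands: a power series has infinitely many coefficients, and the ring they generate may admit no homomorphism to a field of characteristic $p$. For instance, the coefficients $1/j!$ of $\exp(t)$ generate $\mathbb Q$. Algebraic power series behave better: $\sqrt{1+t}$ has coefficients in $\mathbb Z[1/2]$. So we first replace $y$ by an algebraic solution.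

We recall what is needed. Let $T^h$ be the henselization of $k[t]=k[t_1,\dots,t_\delta]$ at $(t)$, with completion $k[[t]]$. It is the filtered colimit of the étale $k[t]$-algebras $T_1$ equipped with a $k[t]$-homomorphism $\varepsilon:T_1\to k=k[t]/(t)$, and the composite $T_1\to T^h\to k$ is $\varepsilon$. Every étale algebra has a presentation $T_1=k[t][X_1,\dots,X_m]/(g_1,\dots,g_m)$ with Jacobian determinant $\det(\partial g_i/\partial X_j)$ a unit in $T_1$. For example, with $\delta=1$, $T_1=k[t][X,Y]/(X^2-1-t,\;2XY-1)$ has Jacobian determinant $4X^2$, a unit; with $\varepsilon(X)=1$, $\varepsilon(Y)=\frac12$, the element $X$ gives $\sqrt{1+t}\in T^h$.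

Artin's approximation theorem (M. Artin, *Algebraic approximation of structures over complete local rings*, Publ. IHES 36 (1969), Thm 1.10) says in our situation: if a system of polynomial equations over $T^h$ has a solution $y$ in $k[[t]]$, then for each $c\ge1$ it has a solution $\tilde y$ in $T^h$ with $\tilde y\equiv y\bmod(t)^c$.

**Lemma 6.** There are a finitely generated $\mathbb Z$-subalgebra $\Lambda\subset k$ and a solution $y'$ of $\Phi=0$ with entries in $\Lambda[[t]]$ such that $y'\equiv y\bmod(t)^2$ in $k[[t]]$.

*Proof.* **Step 1: from power series to polynomials.** The aim is to describe a solution by finitely many elements of $k$. By Artin's theorem there is a solution $\tilde y$ of $\Phi=0$ in $T^h$ with $\tilde y\equiv y\bmod(t)^2$. For some $(T_1,\varepsilon)$ as above, $\tilde y$ comes from a vector over $T_1$ on which $\Phi$ vanishes. Present $T_1$ as above and let $x^0=\varepsilon(X)\in k^m$. Then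
$$g(0,x^0)=0,\qquad\det(\partial g_i/\partial X_j)(0,x^0)\in k^\times.$$
Represent the entries of the vector over $T_1$ by polynomials $P_j\in k[t][X]$. Each component of $\Phi(P)$ is zero in $T_1$, hence is of the form $\sum_iw_ig_i$ with $w_i\in k[t][X]$.

**Step 2: the ring $\Lambda$.** Let $\Lambda\subset k$ be the subring generated by the coefficients of the $g_i$, the $P_j$ and all the $w_i$, by the coordinates of $x^0$, and by the inverse of $\det(\partial g_i/\partial X_j)(0,x^0)$.

**Step 3: solving $g=0$ over $\Lambda[[t]]$.** We claim that for $\Lambda'=\Lambda$ and for $\Lambda'=k$ there is a unique $X(t)\in\Lambda'[[t]]^m$ with $X(t)\equiv x^0\bmod(t)$ and $g(t,X(t))=0$. Start with $X^{(1)}=x^0$, which solves $g\equiv0$ modulo $(t)$. Suppose $X^{(j)}\equiv x^0\bmod(t)$ solves $g\equiv0$ modulo $(t)^j$, where $j\ge1$. For $\eta$ with entries in $(t)^j$, the terms of order at least two in $\eta$ lie in $(t)^{2j}\subseteq(t)^{j+1}$, so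
$$g(t,X^{(j)}+\eta)\equiv g(t,X^{(j)})+\tfrac{\partial g}{\partial X}(t,X^{(j)})\,\eta\bmod(t)^{j+1}.\tag{6}$$
The matrix is invertible over $\Lambda'[[t]]$ because its determinant has constant term $\det(\partial g_i/\partial X_j)(0,x^0)$, a unit of $\Lambda'$. So there is an $\eta$ making the right side vanish modulo $(t)^{j+1}$, and it is unique modulo $(t)^{j+1}$. Passing to the limit gives existence. If two solutions agree modulo $(t)^j$, the uniqueness of $\eta$ shows that they agree modulo $(t)^{j+1}$; so they are equal.

**Step 4: conclusion.** Take $X(t)\in\Lambda[[t]]^m$ and put $y'=P(t,X(t))$, with entries in $\Lambda[[t]]$. Then $\Phi(y')=\sum_iw_i(t,X(t))\,g_i(t,X(t))=0$. The image of $X$ under $T_1\to T^h\to k[[t]]$ is also a solution of $g=0$ with constant term $\varepsilon(X)=x^0$. By uniqueness over $k$ it equals $X(t)$. Hence $y'=\tilde y\equiv y\bmod(t)^2$ in $k[[t]]$. $\square$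

The lemma stays valid, with the same $y'$, when $\Lambda$ is replaced by a larger finitely generated $\mathbb Z$-subalgebra of $k$. Since $n\ne0$ in $k$, we may and do assume that $n$ is invertible in $\Lambda$.

## 10. Embedding dimensions modulo $(t)^2$ and reduction modulo $p$

The new solution $y'$ agrees with $y$ only modulo $(t)^2$. This is enough to control embedding dimensions, because $(t)^2A\subseteq\mathfrak m_A^2$.

**Step 1: truncated algebras over $k$.** We record embedding dimensions in finite-dimensional terms. Let $A_0=A/(t)^2A$ and $B_0=B/(t)^2B$, finite-dimensional local $k$-algebras with residue field $k$. Let $\alpha_1,\dots,\alpha_E\in A_0$ be the images of generators of $\mathfrak m_A$, and $\beta_1,\dots,\beta_\delta\in B_0$ the images of generators of $\mathfrak m_B$; there are $\delta$ of the latter because $B$ is regular. Then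
$$A_0/(\alpha)=k,\quad\dim_kA_0/(\alpha)^2=\dim_kA/\mathfrak m_A^2=E+1,\quad B_0/(\beta)=k,\quad(\alpha)^M=0=(\beta)^M\tag{7}$$
for some $M$.

**Step 2: descent to $\Lambda$.** We arrange that (7) holds over $\Lambda$. Let $A_\Lambda,B_\Lambda,C_\Lambda$ be the algebras over $\Lambda[[t]]$ defined by $y'$, and put $A_{0,\Lambda}=A_\Lambda/(t)^2A_\Lambda$, $B_{0,\Lambda}=B_\Lambda/(t)^2B_\Lambda$. These are finite free $\Lambda$-modules, since $\Lambda[[t]]/(t)^2$ is. As $y'\equiv y\bmod(t)^2$, the structure constants agree, so
$$A_{0,\Lambda}\otimes_\Lambda k=A_0,\qquad B_{0,\Lambda}\otimes_\Lambda k=B_0,$$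
and in particular $A_{0,\Lambda}\subset A_0$ and $B_{0,\Lambda}\subset B_0$. Add to $\Lambda$ the finitely many coordinates of the $\alpha_i$ and $\beta_j$, so that $\alpha_i\in A_{0,\Lambda}$ and $\beta_j\in B_{0,\Lambda}$. Then $(\alpha)^M=0$ and $(\beta)^M=0$ hold over $\Lambda$ too, because products can be computed in $A_0$ and $B_0$. A finitely generated module over a Noetherian domain becomes free after inverting one nonzero element. So, enlarging $\Lambda$ inside $k$ once more, we may assume that
$$A_{0,\Lambda}/(\alpha),\qquad A_{0,\Lambda}/(\alpha)^2,\qquad B_{0,\Lambda}/(\beta)$$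
are free over $\Lambda$. Tensoring with $k$ and using (7), their ranks are $1$, $E+1$, $1$.

**Step 3: reduction.** We pass to characteristic $p$. Let $\mathfrak P$ be a maximal ideal of $\Lambda$. Since $\Lambda$ is a finitely generated $\mathbb Z$-algebra, $\kappa=\Lambda/\mathfrak P$ is a finite field. Its characteristic $p$ does not divide $n$, because $n$ is invertible in $\Lambda$. The image of $y'$ in $\kappa[[t]]$ solves $\Phi=0$. By Step 5 of Section 8 it gives $A_p,C_p,B_p$ and $N_p=\ker(C_p\to B_p)$ over $\kappa[[t]]$, with $C_p$ free of rank $n$ over $A_p$, $N_p$ nilpotent and $\operatorname{tr}_{C_p/A_p}(N_p)=0$. As $A_p$ and $B_p$ are finite over the complete local ring $\kappa[[t]]$, they are Noetherian and $(t)$-adically complete, and $t_1,\dots,t_\delta$ lie in their Jacobson radicals.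

**Step 4: $A_p$ is a complete local ring with residue field $\kappa$, and is not regular.** The ring $A_p/(t)^2A_p=A_{0,\Lambda}\otimes_\Lambda\kappa$ has the nilpotent ideal $(\alpha)$, whose quotient is a $\kappa$-algebra of dimension $1$, i.e. $\kappa$. So this ring is local, and since $(t)$ lies in the Jacobson radical, $A_p$ is local with residue field $\kappa$; its maximal ideal $\mathfrak m_p$ is the preimage of $(\alpha)$. We have $(t)A_p\subseteq\mathfrak m_p$ and $\mathfrak m_p^M\subseteq(t)^2A_p$, so the $(t)$-adic and $\mathfrak m_p$-adic topologies agree and $A_p$ is complete. As $(t)^2A_p\subseteq\mathfrak m_p^2$,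
$$\dim_\kappa A_p/\mathfrak m_p^2=\dim_\kappa\bigl(A_{0,\Lambda}/(\alpha)^2\bigr)\otimes_\Lambda\kappa=E+1.$$
So $A_p$ has embedding dimension $E$. It is free of positive rank over $\kappa[[t]]$, so it is an integral extension of $\kappa[[t]]$ and $\dim A_p=\delta<E$. Hence $A_p$ is not regular.

**Step 5: $B_p$ is regular local.** In the same way, $B_p/(t)^2B_p=B_{0,\Lambda}\otimes_\Lambda\kappa$ has the nilpotent ideal $(\beta)$ with quotient $\kappa$, so $B_p$ is local and its maximal ideal $\mathfrak n_p$ is the preimage of $(\beta)$. Thus $\mathfrak n_p$ is generated by lifts of $\beta_1,\dots,\beta_\delta$ together with $(t)^2B_p\subseteq\mathfrak n_p^2$. By Nakayama the $\delta$ lifts alone generate it. Also $\dim B_p=\delta$, because $B_p$ is free of positive rank over $\kappa[[t]]$. Hence $B_p=C_p/N_p$ is regular local.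

**Step 6: contradiction.** The finite field $\kappa$ is perfect, and $(A_p,C_p,N_p,B_p)$ satisfies all the hypotheses of Proposition 5. So $A_p$ is regular, contradicting Step 4. Hence $A$ is regular, and Theorem 1 is proved. By Section 3, Theorem 2 follows, and with it the Baouendi–Rothschild conjecture. $\blacksquare$
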